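# A finitely universal semigroup variety of degree three

## 1. Three commutative monomials of length seven

Take the three words $x^6y,\ x^5y^2,\ x^4y^3$ and agree on two rules: letters commute, and all words of length at least $8$ are equal to each other. Which further identities can we impose among the three words without forcing others?

Let $X$ be a countably infinite alphabet and $X^+$ the free semigroup of nonempty words over it. Write $u\mathrel\rho v$ if either both words have length at least $8$, or both have length at most $7$ and every letter occurs equally often in $u$ and $v$. For an equivalence $\varepsilon$ on $\{4,5,6\}$ write $u\mathrel{\rho_\varepsilon}v$ if $u\mathrel\rho v$, or if there are distinct letters $x,y$ and a pair $(i,j)\in\varepsilon$ such that $u$ is a rearrangement of $x^iy^{7-i}$ and $v$ is a rearrangement of $x^jy^{7-j}$.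

Let us check by hand what this relation is.

* It is an equivalence. Since $i\ge4>7-i$, the word $u$ determines its majority letter $x$, its minority letter $y$ and the index $i$, so transitivity of $\varepsilon$ gives transitivity of $\rho_\varepsilon$.
* It is compatible with multiplication. Multiplying two words of length $7$ by a letter gives two words of length $8$, and these are $\rho$-related.
* It is compatible with substitutions. Let a substitution be applied to a rearrangement of $x^iy^{7-i}$ and one of $x^jy^{7-j}$. Both words contain both letters, so if $x$ or $y$ goes to a word of length at least $2$, both images have length at least $8$. If $x,y$ go to distinct letters, the images have the same shape with the same $(i,j)$. If $x,y$ go to the same letter, both images are its seventh power.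

So $\rho_\varepsilon$ is a congruence on $X^+$ preserved by all endomorphisms of $X^+$. Such a congruence is called *fully invariant*; we abbreviate this to f.i. Moreover $\rho_\varepsilon\cap\rho_{\varepsilon'}=\rho_{\varepsilon\cap\varepsilon'}$, because $i$ and $j$ are determined by the words. The join of $\rho_\varepsilon$ and $\rho_{\varepsilon'}$ is $\rho_{\varepsilon\vee\varepsilon'}$: a chain $i=i_0,i_1,\dots,i_m=j$ with consecutive pairs in $\varepsilon\cup\varepsilon'$ lifts to the chain of words $x^{i_0}y^{7-i_0},\dots,x^{i_m}y^{7-i_m}$. Different $\varepsilon$ give different $\rho_\varepsilon$. We have found the lattice of equivalences on a three-element set inside the lattice of f.i. congruences on $X^+$.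

Recall the dictionary. A **semigroup variety** is a class of semigroups defined by identities. Let $L(\mathcal V)$ be the lattice of all subvarieties of $\mathcal V$. It is anti-isomorphic to the lattice of those f.i. congruences on $X^+$ that contain all identities of $\mathcal V$: more identities means a smaller variety. Meet of f.i. congruences is intersection, and their join is the transitive closure of the union. So the example gives, inside the lattice of varieties of commutative semigroups, a *dual* (upside-down) copy of the partition lattice of a three-element set.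

The number $7$ plays no special role. With the $m$ words $x^iy^{2m+1-i}$, $m+1\le i\le 2m$, and all words of length at least $2m+2$ identified, the same check gives a dual copy of the partition lattice of an $m$-element set.

**Definition.** A semigroup variety $\mathcal V$ is **finitely universal** if $L(\mathcal V)$ contains a dual copy of the partition lattice of an arbitrary finite set.

By a result of Pudlák and Tůma, $L(\mathcal V)$ then contains an isomorphic copy of every finite lattice. The example shows that the variety $\mathcal{COM}$ of all commutative semigroups is finitely universal.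

## 2. Nilsemigroups and the degree of a variety

Our example paid for a larger set with longer words. To measure this, recall that a **nilsemigroup** is a semigroup with $0$ in which every element has a power equal to $0$.

**Definition.** A semigroup variety $\mathcal V$ is **of finite degree** if there is a positive integer $n$ such that every nilsemigroup in $\mathcal V$ is nilpotent of degree at most $n$, that is, satisfies $x_1x_2\cdots x_n=0$. The least such $n$ is the **degree** of $\mathcal V$.

A variety of groups that is also a semigroup variety (defined, say, by $x^my=yx^m=y$) has degree $1$, since a group with a zero is trivial. The variety $\mathcal{COM}$ is not of finite degree: the semigroup $\{a,a^2,\dots,a^{k-1},0\}$ with $a^k=0$ is commutative and nil, and $a^{k-1}\ne0$. The variety $\mathcal H=\operatorname{var}\{x^2=xyx=0\}$ is not of finite degree either: take all words of $X^+$ in which no letter repeats, together with $0$, and declare a product with a repeated letter to be $0$.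

The problem comes from the text "Lattices Of Semigroup Varieties" (http://kadm.kmath.ru/files/lsvs-eng.pdf), with the following facts recalled: $\mathcal{COM}$ and $\mathcal H$ are minimal finitely universal varieties, and a finitely universal variety containing neither $\mathcal{COM}$ nor $\mathcal H$ must be of finite degree. So one asks: *is there a finitely universal semigroup variety of finite degree?*

The approach of Section 1 cannot produce one with all the congruences living in one nilpotent variety. Indeed, let $\mathcal V$ satisfy $x_1\cdots x_n=0$. In $\mathcal V$ all words of length at least $n$ are equal to $0$, so up to renaming letters an identity relates words of length at most $n-1$, in at most $2n-2$ letters in total, or says that one such word is $0$. There are finitely many of these, so $\mathcal V$ has only finitely many subvarieties. To have finite degree we must use long words whose letters are not killed.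

**Theorem 1.** *The variety $\mathcal U=\operatorname{var}\{xyz=xyz^{10}\}$ has degree $3$, and for every finite set $I$ the lattice $L(\mathcal U)$ contains a dual copy of the partition lattice of $I$. So a finitely universal semigroup variety of finite degree exists.*

**Theorem 2.** *(a) There is a finite semigroup $E$ such that $\operatorname{var}E\subseteq\mathcal U$ is finitely universal of degree exactly $3$. (b) For every $d\ge3$ there is a finitely universal variety of degree exactly $d$. (c) No variety of degree $1$ is finitely universal.*

Whether a finitely universal variety of degree $2$ exists is not settled here; the least possible degree is $2$ or $3$.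

**The degree of $\mathcal U$.** This part is immediate. Let $S\in\mathcal U$ be a nilsemigroup and $x,y,z\in S$. Substituting powers of $z$ into the identity gives $xyz=xyz^{10}=xyz^{100}=\dots=xyz^{10^k}$ for all $k$, and $z^{10^k}=0$ for large $k$. So $xyz=0$. Conversely, every semigroup with $xyz=0$ satisfies $xyz=xyz^{10}$, both sides being $0$, and there are such semigroups with nonzero products of two elements: take words of length at most $2$ together with $0$. Hence the degree is exactly $3$. In particular, $\mathcal U$ contains neither $\mathcal{COM}$ nor $\mathcal H$, which are not of finite degree.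

The rest of the proof of Theorem 1 must find partition lattices among the f.i. congruences containing $(xyz,xyz^{10})$. The identity freezes the first two letters of a word and makes everything from the third letter on periodic. We now choose a convenient periodic world for the third letter onward.

## 3. Words as units of a truncated algebra over $\mathbb F_3$

This section attaches to every word a value in a group of exponent dividing $9$.

Put $X^*=X^+\cup\{1\}$. Let $A=\mathbb F_3\langle X\rangle/(\text{monomials of degree}\ge5)$: noncommutative polynomials over $\mathbb F_3$ in which every monomial of degree at least $5$ is $0$. It is graded. Its degree-1 part is the vector space $V$ with basis $X$, and its degree-3 part is $V^{\otimes3}$. Define a monoid homomorphism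
$$\gamma:X^*\to A,\qquad \gamma(x)=1+x\quad(x\in X),$$
and let $\operatorname{ab}(w)\in V$ be the linear part of $\gamma(w)$; its coordinates are the numbers of occurrences of letters in $w$ modulo $3$.

For example $\gamma(xy)=1+x+y+xy$ and $\gamma(x^3)=(1+x)^3=1+x^3$. If $\gamma(w)=1+a$, then $a$ has no constant term, and in characteristic $3$
$$\gamma(w)^9=(1+a)^9=1+a^9=1. \tag{1}$$
So every $\gamma(w)$ is invertible, with inverse $\gamma(w^8)$. This explains the exponent $10=9+1$.

For $\varphi\in\operatorname{End}X^+$, extended by $\varphi(1)=1$, let $\hat\varphi$ be the algebra endomorphism of $A$ with $\hat\varphi(x)=\gamma(\varphi(x))-1$. It exists because $\gamma(\varphi(x))-1$ has no constant term. Let $\bar\varphi:V\to V$ be the linear map with $\bar\varphi(x)=\operatorname{ab}(\varphi(x))$; thus $\bar\varphi(x)$ is the degree-1 part of $\hat\varphi(x)$. Then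
$$\gamma(\varphi(w))=\hat\varphi(\gamma(w)),\qquad \operatorname{ab}(\varphi(w))=\bar\varphi(\operatorname{ab}(w)),\qquad \widehat{\psi\varphi}=\hat\psi\hat\varphi,\qquad \overline{\psi\varphi}=\bar\psi\bar\varphi. \tag{2}$$
In the first equality both sides are monoid homomorphisms $X^*\to A$ agreeing on letters. Next, $\widehat{\psi\varphi}(x)=\gamma(\psi(\varphi(x)))-1=\hat\psi(\gamma(\varphi(x)))-1=\hat\psi(\hat\varphi(x))$. The statements with bars are the linear parts.

## 4. Three relations on words: $\equiv$, $\beta$, $\sim$

For $w\in X^*$ let $c(w)$ be the set of letters of $w$, and let $\iota(w)$ list these letters in order of first occurrence. For $z\in c(w)$ let $w_z$ be the prefix of $w$ preceding the first occurrence of $z$. Thus for $w=abacb$ we have $\iota(w)=abc$, $w_a=1$, $w_b=a$, $w_c=aba$. The set $c(w_z)$ consists of the letters preceding $z$ in $\iota(w)$.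

**Definition.** For $u,v\in X^+$ put $u\equiv v$ if $\iota(u)=\iota(v)$, $\gamma(u_z)=\gamma(v_z)$ for all $z\in c(u)$, and $\gamma(u)=\gamma(v)$.

For instance $w\equiv w^{10}$ for every word $w$, by (1), while $ab\not\equiv ba$.

**The relation $\equiv$ is an f.i. congruence.** It is an equivalence by its form. For left multiplication by a letter $a$: $\iota(au)$ is $a$ followed by $\iota(u)$ with $a$ deleted; $(au)_a=1$; and $(au)_z=au_z$ for $z\ne a$. For right multiplication: $(ua)_z=u_z$ for $z\in c(u)$, and $(ua)_a=u$ if $a\notin c(u)$. So multiplication preserves $\equiv$. For a substitution $\varphi$ we have $\iota(\varphi(u))=\iota(\varphi(\iota(u)))$, since repeated letters of $u$ bring no new letters. If $y\in c(\varphi(u))$ and $z$ is the first letter of $\iota(u)$ with $y\in c(\varphi(z))$, then $\varphi(u)_y=\varphi(u_z)\,\varphi(z)_y$, so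
$$\gamma(\varphi(u)_y)=\hat\varphi(\gamma(u_z))\,\gamma(\varphi(z)_y), \tag{3}$$
which depends only on the $\equiv$-class of $u$. Finally $\gamma(\varphi(u))=\hat\varphi(\gamma(u))$.

**Definition.** Put $u\mathrel\beta v$ if $u=v$, or $u=xyw$, $v=xyw'$ with $x,y\in X$, $w,w'\in X^+$ and $w\equiv w'$.

**The relation $\beta$ is an f.i. congruence and contains $(xyz,xyz^{10})$.** Right multiplication is clear. On the left, $a\,xyw=ax\cdot yw$, and $w\equiv w'$ gives $yw\equiv yw'$. For a substitution $\varphi$ write $\varphi(xy)=x'y'k$ with letters $x',y'$; then $k\varphi(w)\equiv k\varphi(w')$. The last claim is $z\equiv z^{10}$.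

**Definition.** Put $u\sim v$ if $u=v$, or $u=xyw$, $v=xyw'$ with $x,y\in X$, $w,w'\in X^+$ and $yw\equiv yw'$.

This is an equivalence containing $\beta$. The difference between $\sim$ and $\beta$ is where everything will happen. In $w$ the first occurrence of $y$ is visible: $\equiv$ records $\gamma(w_y)$. In $yw$ that occurrence is no longer the first, and the record is gone. For example, with $x,y,a$ distinct, let
$$u=xy\cdot a\,y\,(yay)^8x,\qquad v=xy\cdot aa\,y\,(yaay)^8x .$$
In both words, after deleting the initial $x$, the letters appear in the order $y,a,x$; the prefix before $a$ is $y$; the prefix before the next $x$ has value $\gamma(yay)^9=1$, respectively $\gamma(yaay)^9=1$; and the total value is $1+x$. So $u\sim v$. But the prefixes of $w,w'$ before $y$ are $a$ and $aa$, with different values, so $u,v$ are not $\beta$-related. The pair $(u,v)$ carries hidden information.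

Under a left multiplication the hidden information evaporates: if $u=xyw\sim v=xyw'$, then $au=ax\cdot yw\mathrel\beta ax\cdot yw'=av$. The next lemma gives a situation where a substitution makes it evaporate too.

**Lemma 1.** *Let $P,P'\in X^*$ satisfy $\iota(P)=\iota(P')$ and $\gamma(P_z)=\gamma(P'_z)$ for all $z\in c(P)$. Let $k\in X^*$, $\varphi\in\operatorname{End}X^+$, and let $y\in X$ with $y\in c(k\varphi(P))$. If $s,s'\in X^+$ have prefixes $k\varphi(P)$, $k\varphi(P')$ respectively and $ys\equiv ys'$, then $s\equiv s'$.*

*Proof.* First we recover the prefix before $y$. If $y\in c(k)$, then $s_y=k_y=s'_y$. Otherwise let $z$ be the first letter of $\iota(P)=\iota(P')$ with $y\in c(\varphi(z))$; then $s_y=k\varphi(P_z)\varphi(z)_y$ and $s'_y=k\varphi(P'_z)\varphi(z)_y$. In both cases $\gamma(s_y)=\gamma(s'_y)$, by (2), and $c(s_y)=c(s'_y)$, since $c(P_z)=c(P'_z)$. Both $s$ and $s'$ contain $y$.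

Now the rest. Since $\gamma(y)$ is invertible, $\gamma(ys)=\gamma(ys')$ gives $\gamma(s)=\gamma(s')$. For a letter $a\ne y$ we have $(ys)_a=ys_a$, so $a\in c(s)$ if and only if $a\in c(s')$, and then $\gamma(s_a)=\gamma(s'_a)$. Finally, $\iota(s)$ arises from $\iota(ys)$ by deleting the initial $y$ and reinserting it after $|c(s_y)|$ letters, and likewise for $s'$. So $\iota(s)=\iota(s')$. $\square$

## 5. A substitution that exchanges two labels

Fix $n\ge5$ and distinct letters $x_0,z_1,\dots,z_n$. Put $y_0=z_1$, $I=\{2,\dots,n\}$, and
$$R_i=z_2z_3\cdots z_n\,z_i\qquad(i\in I).$$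
The example of the previous section suggests the words
$$u_i^\circ=x_0y_0R_iy_0(y_0R_iy_0)^8x_0\qquad(i\in I).$$
As in that example they are pairwise $\sim$-related: after the initial $x_0$ the order of first occurrences is $y_0,z_2,\dots,z_n,x_0$, the prefix before $z_k$ is $y_0z_2\cdots z_{k-1}$, the prefix before the final $x_0$ has value $\gamma(y_0R_iy_0)^9=1$, and the total value is $1+x_0$. They are pairwise not $\beta$-related, because $\operatorname{ab}(R_i)=z_2+\dots+z_n+z_i$. So the index $i$ is a hidden label. The sensible thing to try is to send an equivalence $\varepsilon$ on $I$ to the f.i. congruence generated by $\beta$ and the pairs $(u_i^\circ,u_j^\circ)$, $(i,j)\in\varepsilon$, as we did with monomials in Section 1.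

This fails: *the f.i. congruence generated by $\beta$ and $(u_2^\circ,u_3^\circ)$ contains $(u_2^\circ,u_4^\circ)$.* Consider the substitution $\varphi$ fixing all letters except
$$\varphi(z_3)=(z_3z_4)^9z_4,\qquad \varphi(z_4)=z_4^8z_3z_4 .$$
By (1), $\gamma(\varphi(z_3))=\gamma(z_4)$ and $\gamma(\varphi(z_4))=\gamma(z_4)^{-1}\gamma(z_3z_4)$, so $\gamma(\varphi(z_3z_4))=\gamma(z_3z_4)$, while $\bar\varphi$ exchanges $z_3$ and $z_4$. Write $\varphi(u_i^\circ)=x_0y_0w$, so that $w=\varphi(R_i)y_0(y_0\varphi(R_i)y_0)^8x_0$. For every $i$ the order of first occurrences in $w$ is $z_2,z_3,z_4,\dots,z_n,y_0,x_0$. The prefixes before $z_2,z_3,z_4$ are $1,\ z_2,\ z_2z_3$. The prefix before $z_k$, $k\ge5$, has value $\gamma(z_2\varphi(z_3z_4)z_5\cdots z_{k-1})=\gamma(z_2\cdots z_{k-1})$. The prefix before $x_0$ has value $\gamma(y_0)^{-1}\gamma(y_0\varphi(R_i)y_0)^9=\gamma(y_0)^{-1}$, and the total value is $\gamma(y_0)^{-1}(1+x_0)$. All this is as in the words $u_j^\circ$ themselves. The only entry depending on $i$ is the value before $y_0$: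
$$\gamma(\varphi(R_i))=\gamma(z_2\cdots z_n)\,\gamma(\varphi(z_i)),$$
which is $\gamma(R_2)$ for $i=2$ and $\gamma(z_2\cdots z_n)\gamma(z_4)=\gamma(R_4)$ for $i=3$. Hence $\varphi(u_2^\circ)\mathrel\beta u_2^\circ$ and $\varphi(u_3^\circ)\mathrel\beta u_4^\circ$, which proves the claim.

So relating labels $2$ and $3$ relates $2$ and $4$. The reason is that a substitution can permute the labels while leaving every visible part of the word intact. The remedy is to insert, in the visible part just before the final $x_0$, a value $g_0$ that any such substitution would disturb.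

## 6. A sum of cubes plus a sum of commutators

We look for $g_0\in A$, the value of some word, such that $\hat\theta(g_0)=g_0$ forces $\bar\theta(z_i)=z_i$ for all $i$. Put
$$f_3=\sum_{i=1}^nz_i^3,\qquad f_4=\sum_{i=1}^{n-3}[z_i,z_{i+1},z_{i+2},z_{i+3}],\qquad g_0=1+f_3+f_4, \tag{4}$$
where $[a,b]=ab-ba$ and $[a,b,c,d]=[[[a,b],c],d]$; explicitly
$$[a,b,c,d]=abcd-bacd-cabd+cbad-dabc+dbac+dcab-dcba. \tag{5}$$
The cubes will force $\bar\theta$ to permute the $z_i$. They cannot do more, as every permutation of the $z_i$ fixes $1+f_3$; the commutators are there to break that symmetry. Squares would do less than cubes: $(-a)^{\otimes2}=a^{\otimes2}$, so a sum of squares does not see signs, whereas $(-a)^{\otimes3}=-a^{\otimes3}$.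

**The element $g_0$ is the value of a word.** We claim that there is $p_0\in\{z_1,\dots,z_n\}^+$ with $\gamma(p_0)=g_0$. First, $\gamma(z_i^3)=1+z_i^3$. Next, for $g=1+\alpha$ and $h=1+\alpha'$ with $\alpha,\alpha'$ without constant term,
$$g^{-1}h^{-1}gh=1+g^{-1}h^{-1}(gh-hg)=1+g^{-1}h^{-1}(\alpha\alpha'-\alpha'\alpha).$$
So the group commutator of $1+a$ and $1+b$ is $1+[a,b]$ plus terms of degree at least $3$. Its commutator with $1+c$ is $1+[[a,b],c]$ plus terms of degree at least $4$, and the commutator of that with $1+d$ is $1+[a,b,c,d]$ plus terms of degree at least $5$, which vanish. Inverses are 8th powers, so each $1+[z_i,z_{i+1},z_{i+2},z_{i+3}]$ is the value of a word. Multiply all the $1+z_i^3$ and all these commutators. Products of two nonconstant terms have degree at least $6$, so the product is $g_0$.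

**Lemma 2.** *Let $a_1,\dots,a_n\in V$ be linearly independent, $c_1,\dots,c_n\in V$, and $\sum a_i^{\otimes3}=\sum c_i^{\otimes3}$. Then there is a permutation $\sigma$ with $a_j=c_{\sigma(j)}$ for all $j$.*

*Proof.* Take linear functionals $\xi_j$ on $V$ with $\xi_j(a_i)=\delta_{ij}$. Applying $\mathrm{id}\otimes\mathrm{id}\otimes\xi_j$ to the hypothesis gives
$$a_j\otimes a_j=\sum_i\xi_j(c_i)\,c_i\otimes c_i. \tag{6}$$
We first show that the $c_i$ are independent. Summing (6) over $j$, the tensor $\sum_ja_j\otimes a_j$, of rank $n$, lies in $C\otimes C$ with $C=\operatorname{span}(c_1,\dots,c_n)$. So $\dim C\ge n$, and the $c_i$ are independent. Consequently the rank of the right side of (6) is the number of $i$ with $\xi_j(c_i)\ne0$. The left side has rank $1$, so there is exactly one such $i$; call it $\sigma(j)$. With $i=\sigma(j)$ and $\lambda=\xi_j(c_i)$ we have $a_j\otimes a_j=\lambda\,c_i\otimes c_i$, so $a_j=\mu c_i$ with $\lambda=\mu^2$. Then $1=\xi_j(a_j)=\mu\lambda=\mu^3=\mu$, because $\mu\in\mathbb F_3$. Thus $a_j=c_{\sigma(j)}$. As the $a_j$ are distinct, $\sigma$ is injective, hence a permutation. $\square$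

**Lemma 3.** *If $\theta\in\operatorname{End}X^+$ and $\hat\theta(g_0)=g_0$, then $\bar\theta(z_i)=z_i$ for $i=1,\dots,n$.*

*Proof.* **Step 1: the cubes give a permutation.** The degree-3 part of $\hat\theta(g_0)=g_0$ reads $\sum\bar\theta(z_i)^{\otimes3}=\sum z_i^{\otimes3}$. By Lemma 2, applied with $a_i=z_i$ and $c_i=\bar\theta(z_i)$, the $\bar\theta(z_i)$ are the $z_i$ in some order: $\bar\theta(z_i)=z_{\pi(i)}$ for a permutation $\pi$.

**Step 2: the permutation fixes $f_4$.** Write $\hat\theta(z_i)=z_{\pi(i)}+q_i+(\text{terms of degree}\ge3)$ with $q_i$ of degree $2$. The degree-4 part of $\hat\theta(g_0)=g_0$ is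
$$\sum_i\bigl(z_{\pi(i)}^2q_i+z_{\pi(i)}q_iz_{\pi(i)}+q_iz_{\pi(i)}^2\bigr)+f_4(z_{\pi(1)},\dots,z_{\pi(n)})=f_4 .$$
Every monomial of the first sum contains some letter at least twice, while $f_4$ and its permuted copy contain only monomials with four distinct letters. Comparing the latter, $\pi f_4=f_4$, where $\pi$ acts by $z_i\mapsto z_{\pi(i)}$.

**Step 3: $\pi$ fixes $1$.** The commutators in $f_4$ have distinct sets of letters, so no monomials cancel between them. Let $m_j$ be the number of monomials of $f_4$ beginning with $z_j$; by Step 2, $m_{\pi(j)}=m_j$. By (5), the numbers of monomials of $[a,b,c,d]$ beginning with $a,b,c,d$ are $1,1,2,4$. Hence $m_1=1$, as $z_1$ occurs only in the first commutator. Next $m_2=1+1=2$, from the first two commutators, both present because $n\ge5$. For $3\le j\le n-1$ the letter $z_j$ is the third entry of the $(j-2)$-nd commutator, so $m_j\ge2$. And $m_n\ge4$. So $1$ is the only index with $m_j=1$, and $\pi(1)=1$.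

**Step 4: $\pi$ is the identity.** Put $f^{(i)}=\sum_{k=i}^{n-3}[z_k,z_{k+1},z_{k+2},z_{k+3}]$ and suppose that $\pi$ fixes $z_i$ and $f^{(i)}$; for $i=1$ this is known. The only monomial of $f^{(i)}$ beginning with $z_i$ is $z_iz_{i+1}z_{i+2}z_{i+3}$. Its image under $\pi$ is a monomial of $f^{(i)}$ beginning with $z_i$, so it is the same monomial. Hence $\pi$ fixes $z_{i+1},z_{i+2},z_{i+3}$, therefore also the commutator $[z_i,z_{i+1},z_{i+2},z_{i+3}]$ and $f^{(i+1)}$. Induction over $i=1,\dots,n-3$ gives $\pi=\mathrm{id}$. $\square$

## 7. Data and arrows

A substitution carries the words we shall partition into other words, in other letters and with other values in place of $g_0$. We must carry the labels along consistently. This section sets up the bookkeeping.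

**Definition.** A **datum** is a triple $D=(x,y,g)$ with $x\ne y$ letters and $g\in A$. An **arrow** $\varphi:D\to D'=(x',y',g')$ is a $\varphi\in\operatorname{End}X^+$ such that

* $\varphi(x)=x'$, and $\varphi(y)=y'k$ with $x',y'\notin c(k)$;
* $x',y'\notin c(\varphi(z))$ for all $z\in X\setminus\{x,y\}$;
* $\hat\varphi(g)=g'$.

Identity maps are arrows. Arrows compose: if $\varphi:D\to D'$ and $\psi:D'\to D''=(x'',y'',g'')$ with $\psi(y')=y''l$, then $\psi\varphi(x)=x''$ and $\psi\varphi(y)=y''l\,\psi(k)$. The letters of $k$ and of the $\varphi(z)$, $z\notin\{x,y\}$, differ from $x',y'$, so their $\psi$-images do not contain $x'',y''$. Finally $\widehat{\psi\varphi}(g)=\hat\psi\hat\varphi(g)=g''$.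

Let $D_0=(x_0,y_0,g_0)$ and put
$$\mathcal T=\{D:\exists\,D_0\to D\text{ and }\exists\,D\to D_0\},\qquad \mathcal N=\{D:\exists\,D_0\to D\text{ but no }D\to D_0\}.$$
Then $D_0\in\mathcal T$. If $D\to D'$ and $D\in\mathcal T\cup\mathcal N$, then $D'\in\mathcal T\cup\mathcal N$. If moreover $D\in\mathcal N$, then $D'\in\mathcal N$, since an arrow $D'\to D_0$ would give an arrow $D\to D_0$.

As examples, an injective renaming of letters takes $D_0$ to a datum in $\mathcal T$. On the other hand, let $\varphi$ fix $x_0,y_0$ and map every other letter to $z_2$. It is an arrow from $D_0$ to $D=(x_0,y_0,\hat\varphi(g_0))$, and $D\in\mathcal N$: for an arrow $\chi:D\to D_0$ we would have $\overline{\chi\varphi}(z_2)=\overline{\chi\varphi}(z_3)$ with $\widehat{\chi\varphi}(g_0)=g_0$, against Lemma 3.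

**Lemma 4.** *Let $D\in\mathcal T$ and let $\varphi,\psi:D_0\to D$ be arrows. Then $\bar\varphi(z_i)=\bar\psi(z_i)$ for all $i\le n$, and $\bar\varphi(z_1),\dots,\bar\varphi(z_n)$ are linearly independent.*

*Proof.* Let $\chi:D\to D_0$ be an arrow. Both $\chi\varphi$ and $\chi\psi$ are arrows $D_0\to D_0$, so by Lemma 3, $\bar\chi\bar\varphi(z_i)=z_i=\bar\chi\bar\psi(z_i)$. This gives independence. Both $\hat\varphi(g_0)$ and $\hat\psi(g_0)$ are the third entry of $D$; comparing degree-3 parts, $\sum\bar\varphi(z_i)^{\otimes3}=\sum\bar\psi(z_i)^{\otimes3}$. By Lemma 2, $\bar\varphi(z_j)=\bar\psi(z_{\sigma(j)})$ for a permutation $\sigma$. Applying $\bar\chi$ gives $z_j=z_{\sigma(j)}$, so $\sigma=\mathrm{id}$. $\square$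

For $D\in\mathcal T$ we may therefore define, using any arrow $\varphi:D_0\to D$,
$$a_i(D)=\bar\varphi(z_i)\quad(1\le i\le n),\qquad b_i(D)=\sum_{k=1}^na_k(D)+a_i(D)\quad(i\in I). \tag{7}$$
By independence, $b_2(D),\dots,b_n(D)$ are distinct. These are the labels. With $1+f_3$ in place of $g_0$ this definition would break down: every permutation of $z_2,\dots,z_n$ would be an arrow from $(x_0,y_0,1+f_3)$ to itself.

## 8. The congruences $\tau_\varepsilon$

We sort the words $u=xyw$ with $x,y\in X$, $w\in X^+$ into types.

**Definition.** Put $u\in Q$ if $x=y$, or if $x\ne y$, $x\in c(w)$ and $y\notin c(w_x)$. Call $u$ **special** if $x\ne y$ and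
$$w=RySxt,\qquad R,S,t\in X^*,\quad x\notin c(RS),\quad y\notin c(R),\quad c(S)\subseteq c(R)\cup\{y\}. \tag{8}$$

In a special word $R=w_y$ and $RyS=w_x$, and (8) says that $x\ne y$ and $yx$ is a factor of $\iota(w)$. For a special word put
$$D(u)=(x,y,\gamma(yRyS)),\qquad r(u)=\operatorname{ab}(yR).$$
For distinct letters $x,y,a,b$: the word $xy\cdot ax$ is in $Q$. The word $xy\cdot ayax$ is special with $R=S=a$, $D=(x,y,\gamma(yaya))$ and $r=y+a$. The word $xy\cdot ybx$ is neither, since $y$ precedes $x$ after the first two letters but the new letter $b$ stands between them.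

In a special word $y$ precedes $x$ in $w$, so $Q$ and the set of special words are disjoint. Whether $u$ is in $Q$ or special depends only on $x,y,\iota(w)$. Moreover $D(u)=(x,y,\gamma(y\,w_x))$, and $r(u)=\operatorname{ab}(y\,w_y)$ is determined by $y$ and $\gamma(w_y)$. So both sets are unions of $\beta$-classes, and $D$, $r$ are $\beta$-invariant. Under $\sim$ the situation is as follows.

**(F1)** Let $u\sim v$ be both special, with $w=RySxt$ and $w'=R'yS'xt'$. Then $D(u)=D(v)$, $\iota(R)=\iota(R')$, and $\gamma(R_z)=\gamma(R'_z)$ for $z\in c(R)$. Indeed, $yw\equiv yw'$. Comparing prefixes before $x$ gives $\gamma(yRyS)=\gamma(yR'yS')$. The letters before $x$ in $\iota(yw)=\iota(yw')$ form $\iota(yR)$, and equally $\iota(yR')$, because $S$ and $S'$ bring no new letters; delete the initial $y$. Finally $(yw)_z=yR_z$ and $(yw')_z=yR'_z$ for $z\in c(R)$; cancel $\gamma(y)$.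

**(F2)** Let $u\sim v$ be both in $Q$ with $x\ne y$, and put $P=w_x$, $P'=w'_x$. Then $\iota(P)=\iota(P')$ and $\gamma(P_z)=\gamma(P'_z)$ for $z\in c(P)$. The proof is the same: $(yw)_x=yP$, $(yw')_x=yP'$, and $y\notin c(P)\cup c(P')$.

So $r(u)$ is exactly the kind of hidden label that $\sim$ forgets.

**Definition.** For an equivalence $\varepsilon$ on $I$ let $u\mathrel{\tau_\varepsilon}v$ if one of the following holds:

* (0) $u\mathrel\beta v$;
* (1) $u\sim v$ and $u,v\in Q$;
* (2) $u\sim v$, both special, and $D(u)=D(v)\in\mathcal N$;
* (3) $u\sim v$, both special, $D=D(u)=D(v)\in\mathcal T$, and $r(u)=b_i(D)$, $r(v)=b_j(D)$ for some $(i,j)\in\varepsilon$.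

Only (3) sees $\varepsilon$. Clauses (1) and (2) are sinks: when a substitution destroys the special form, or destroys $g_0$ beyond recovery, we identify whole $\sim$-classes within that type. Clause (3) is used where a way back to $D_0$ exists, and there the labels (7) make sense.

**Proposition 5.** *$\tau_\varepsilon$ is an f.i. congruence containing $\beta$.*

*Proof.* **Step 1: equivalence.** Reflexivity, symmetry and $\beta\subseteq\tau_\varepsilon$ are clear. For transitivity let $u\mathrel{\tau_\varepsilon}v\mathrel{\tau_\varepsilon}p$. Then $u\sim p$. If one of the two relations is (0), the two words it relates have the same type, $D$ and $r$, so the other relation passes to $(u,p)$. Otherwise both are of the same kind, because the requirements of (1), (2), (3) on $v$ are mutually exclusive. For (1) and (2) we are done. For (3), $r(v)=b_j(D)=b_{j'}(D)$ forces $j=j'$ since the $b_i(D)$ are distinct, and transitivity of $\varepsilon$ applies.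

As $\beta$ is an f.i. congruence, from now on let $u=xyw$, $v=xyw'$ be related by (1), (2) or (3); so $yw\equiv yw'$.

**Step 2: multiplication.** On the left, $au=ax\cdot yw\mathrel\beta ax\cdot yw'=av$ for every letter $a$. On the right, $ywq\equiv yw'q$ gives $uq\sim vq$ for $q\in X^+$. The first occurrence of $x$ in $w$, and that of $y$ if it precedes, is unaffected; if $x=y$ nothing needs checking. So membership in $Q$, specialness, $D$ and $r$ are preserved, and $uq\mathrel{\tau_\varepsilon}vq$ by the same clause.

**Step 3: substitutions that lengthen $x$.** Let $\varphi\in\operatorname{End}X^+$ with $|\varphi(x)|\ge2$. Write $\varphi(x)=x'y''k''$ with letters $x',y''$. Then $\varphi(u)=x'y''\cdot k''\varphi(yw)\mathrel\beta x'y''\cdot k''\varphi(yw')=\varphi(v)$.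

**Step 4: the remaining substitutions preserve $\sim$.** Let $\varphi(x)=x'\in X$, $\varphi(y)=y'k$ with $y'\in X$, and put $s=k\varphi(w)$, $s'=k\varphi(w')$. Then $\varphi(u)=x'y's$, $\varphi(v)=x'y's'$ and $y's=\varphi(yw)\equiv\varphi(yw')=y's'$. So $\varphi(u)\sim\varphi(v)$. It remains to find the types of the images.

**Step 5: the case $u,v\in Q$.** If $x=y$, then $x'=y'k$, so $x'=y'$ and both images are in $Q$. Let $x\ne y$ and take $P,P'$ from (F2); note $c(P)=c(P')$. The words $s,s'$ begin with $k\varphi(P)x'$ and $k\varphi(P')x'$. If $y'\in c(k\varphi(P))$, then $s\equiv s'$ by Lemma 1 (with $y'$ as its letter), so $\varphi(u)\mathrel\beta\varphi(v)$. Otherwise $y'\notin c(k\varphi(P))=c(k\varphi(P'))$. If $x'=y'$, both images are in $Q$. If $x'\ne y'$, then $s_{x'}$ is a prefix of $k\varphi(P)$ and does not contain $y'$; similarly $s'_{x'}$. So both images are in $Q$. In every case (0) or (1) holds.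

**Step 6: the case $u,v$ special, images that leave the special type.** Let $w=RySxt$, $w'=R'yS'xt'$ as in (F1). If $y'\in c(k\varphi(R))$, then $s\equiv s'$ by Lemma 1 with $P=R$, $P'=R'$, so $\varphi(u)\mathrel\beta\varphi(v)$. Assume from now on $y'\notin c(k\varphi(R))=c(k\varphi(R'))$. If $x'=y'$, both images are in $Q$. If $x'\ne y'$ and $x'\in c(k\varphi(R))=c(k\varphi(R'))$, then $s_{x'}$ and $s'_{x'}$ are prefixes of $k\varphi(R)$ and $k\varphi(R')$, hence do not contain $y'$, and both images are in $Q$.

**Step 7: the case $u,v$ special, images that stay special.** Finally let $x'\ne y'$ and $x',y'\notin c(k\varphi(R))$. As $c(\varphi(S))\subseteq c(\varphi(R))\cup\{y'\}\cup c(k)$, we have $x'\notin c(\varphi(S))$ and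
$$s=k\varphi(R)\cdot y'\cdot k\varphi(S)\cdot x'\cdot\varphi(t),\qquad c(k\varphi(S))\subseteq c(k\varphi(R))\cup\{y'\}.$$
So $\varphi(u)$ is special, with
$$D(\varphi(u))=\bigl(x',y',\hat\varphi(\gamma(yRyS))\bigr),\qquad r(\varphi(u))=\operatorname{ab}(\varphi(yR))=\bar\varphi(r(u)),$$
because $y'k\varphi(R)\,y'k\varphi(S)=\varphi(yRyS)$. The same holds for $v$, since $c(R)=c(R')$. As $D(u)=D(v)$, we get $D(\varphi(u))=D(\varphi(v))=:D'$.

We now turn $\varphi$ into an arrow. Let $\varphi_1$ agree with $\varphi$ on $\{x,y\}\cup c(R)$ and map all other letters to a fixed letter outside $\{x',y'\}$. Then $\varphi_1(x)=x'$, $\varphi_1(y)=y'k$ with $x',y'\notin c(k)$, and $\varphi_1(z)$ contains neither $x'$ nor $y'$ for $z\ne x,y$. Since $\gamma(yRyS)$ involves only letters of $c(yR)$, we have $\hat\varphi_1(\gamma(yRyS))=\hat\varphi(\gamma(yRyS))$. So $\varphi_1:D(u)\to D'$ is an arrow. Also $\bar\varphi(r(u))=\bar\varphi_1(r(u))$ and $\bar\varphi(r(v))=\bar\varphi_1(r(v))$, because $r(u)$ and $r(v)$ involve only letters of $c(yR)=c(yR')$.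

If $D(u)\in\mathcal N$, then $D'\in\mathcal N$ and (2) holds for the images. Let $D(u)\in\mathcal T$; then $D'\in\mathcal T\cup\mathcal N$. If $D'\in\mathcal N$, again (2) holds. If $D'\in\mathcal T$, take an arrow $\psi:D_0\to D(u)$. Then $\varphi_1\psi$ is an arrow $D_0\to D'$, so by (7) $a_i(D')=\bar\varphi_1\bar\psi(z_i)=\bar\varphi_1(a_i(D(u)))$, and therefore $b_i(D')=\bar\varphi_1(b_i(D(u)))$. With $r(u)=b_i(D(u))$ and $r(v)=b_j(D(u))$ we get $r(\varphi(u))=b_i(D')$ and $r(\varphi(v))=b_j(D')$: clause (3) holds with the same $(i,j)$. $\square$

## 9. The partition lattice inside $L(\mathcal U)$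

**Proposition 6.** *The map $\varepsilon\mapsto\tau_\varepsilon$ is an embedding of the lattice of equivalences on $I$ into the lattice of f.i. congruences on $X^+$.*

*Proof.* **Step 1: injectivity.** We repair the words of Section 5 by inserting $p_0$. Let
$$S_i=(y_0R_iy_0)^8p_0,\qquad u_i=x_0y_0R_iy_0S_ix_0\qquad(i\in I).$$
Here $x_0\notin c(R_iS_i)$, $y_0=z_1\notin c(R_i)$, and $c(S_i)\subseteq\{z_1,\dots,z_n\}=c(R_i)\cup\{y_0\}$, so $u_i$ is special. As $\gamma(y_0R_iy_0S_i)=\gamma(y_0R_iy_0)^9g_0=g_0$, we have $D(u_i)=D_0\in\mathcal T$. The identity arrow gives $a_k(D_0)=z_k$, so $r(u_i)=\operatorname{ab}(y_0R_i)=\sum_{k=1}^nz_k+z_i=b_i(D_0)$.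

For $i,j\in I$ we have $y_0R_iy_0S_ix_0\equiv y_0R_jy_0S_jx_0$: in both cases $\iota$ is $y_0z_2\cdots z_nx_0$, the prefix before $y_0$ is empty, the prefixes before $z_k$ $(k\ge2)$ are $y_0z_2\cdots z_{k-1}$, the prefixes before $x_0$ have value $g_0$, and the total values are $g_0(1+x_0)$. So $u_i\sim u_j$. For $i\ne j$ we have $\gamma(R_i)\ne\gamma(R_j)$, already in the linear part, so $(u_i,u_j)\notin\beta$. Since $D_0\in\mathcal T$, only clause (3) can relate $u_i$ and $u_j$ for $i\ne j$. Hence $(u_i,u_j)\in\tau_\varepsilon$ if and only if $(i,j)\in\varepsilon$.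

**Step 2: meets.** Clauses (0)–(2) do not depend on $\varepsilon$, and in (3) the indices $i,j$ are determined by $u,v$. So $\tau_\varepsilon\cap\tau_{\varepsilon'}=\tau_{\varepsilon\cap\varepsilon'}$.

**Step 3: reducing joins to a supply of words.** Clearly $\tau_\varepsilon\vee\tau_{\varepsilon'}\subseteq\tau_{\varepsilon\vee\varepsilon'}$. Conversely, a pair related by (0)–(2) is in $\tau_\varepsilon$. Let $u=xyRySxt$, in the form (8), and $v$ be related by (3) with $(i,j)\in\varepsilon\vee\varepsilon'$, and put $D=D(u)$. Choose $i=i_0,i_1,\dots,i_m=j$ in $I$ with $(i_{l-1},i_l)\in\varepsilon\cup\varepsilon'$. It suffices to find, for every $l\in I$, a special word $u'\sim u$ with $r(u')=b_l(D)$. By (F1) such a word has $D(u')=D$, so $u$, such words for $i_1,\dots,i_{m-1}$, and $v$ form a chain whose consecutive terms are related by (3) in $\tau_\varepsilon$ or in $\tau_{\varepsilon'}$.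

**Step 4: the labels are reachable with the letters of $R$.** Write $a_k=a_k(D)$ and let $W\subseteq V$ be spanned by $c(yR)$. For an arrow $\varphi:D_0\to D$ we have $\gamma(yRyS)=\hat\varphi(g_0)$, whose degree-3 part is $\sum_ka_k^{\otimes3}$. Since $yRyS$ has letters only in $c(yR)$, this tensor lies in $W^{\otimes3}$. By Lemma 4 there are functionals $\xi_k$ with $\xi_k(a_h)=\delta_{kh}$; applying $\mathrm{id}\otimes\xi_k\otimes\xi_k$ gives $a_k\in W$. For $k\ge2$ the letter $z_k$ is different from $x_0$ and $y_0=z_1$, so the word $\varphi(z_k)$ does not contain $y$, and $a_k$ has zero $y$-coordinate. Hence, for $i,l\in I$,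
$$b_l(D)-b_i(D)=a_l-a_i\in\operatorname{span}c(R),$$
and there is a word $\kappa\in c(R)^*$ with $\operatorname{ab}(\kappa)=b_l(D)-b_i(D)$.

**Step 5: the word $u'$.** Put
$$R'=R\kappa,\qquad S'=(yR\kappa y)^8\,yRyS,\qquad u'=xyR'yS'xt. \tag{9}$$
Then $x\notin c(R'S')$, $y\notin c(R')$ and $c(S')\subseteq c(R')\cup\{y\}$, so $u'$ is special, and $r(u')=\operatorname{ab}(yR)+\operatorname{ab}(\kappa)=b_i(D)+b_l(D)-b_i(D)=b_l(D)$. By (1),
$$\gamma(yR'yS')=\gamma(yR\kappa y)^9\,\gamma(yRyS)=\gamma(yRyS).$$
So the words $yR'yS'xt$ and $yRySxt$ have the same $\iota$, the same prefixes before the letters of $c(yR)$ (namely $1$ and $yR_z$), equal values of prefixes before $x$ and before the new letters of $t$, and equal total values. They are $\equiv$-related, that is, $u'\sim u$. $\square$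

**Proof of Theorem 1.** The degree of $\mathcal U$ was computed in Section 2. All $\tau_\varepsilon$ contain $\beta\ni(xyz,xyz^{10})$, so they correspond to subvarieties of $\mathcal U$. By Proposition 6 and the anti-isomorphism of Section 1, $L(\mathcal U)$ contains a dual copy of the partition lattice of an $(n-1)$-element set for every $n\ge5$. Partition lattices of smaller sets are sublattices of these: extend a partition by singletons. $\blacksquare$

## 10. A finite semigroup whose identities are exactly $\beta$

We prove Theorem 2(a). All the congruences $\tau_\varepsilon$, for all $n$, contain $\beta$, and $\beta$ does not depend on $n$. So it suffices to find a finite semigroup $E$ whose set of identities is $\beta$. We first do this for $\equiv$.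

**A construction.** For a monoid $K$ let $\widetilde K=K\cup\{\bar k:k\in K\}$ be $K$ with a second, barred copy, where the product on $K$ is kept and
$$k\bar l=\overline{kl},\qquad \bar l\,s=\bar l\quad(k,l\in K,\ s\in\widetilde K).$$
This is associative. If the first factor is barred, both bracketings of a triple product give that factor. If the first factor is $k\in K$ and the second is $\bar l$, both give $\overline{kl}$. If only the third, $\bar l$, is barred, both give $\overline{kk'l}$. For example, with $Y=\{1,0\}$ under multiplication, $\widetilde Y=\{1,0,\bar1,\bar0\}$, where $0\cdot\bar1=\bar0$ but $\bar1\cdot0=\bar1$.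

A barred letter stops the reading of a word. Let $f:X^+\to\widetilde K$ be a homomorphism, with $f(1)=1$. If no letter of $u$ is mapped to a barred element, then $f(u)\in K$. Otherwise
$$f(u)=\overline{f(u_z)\,l}, \tag{10}$$
where $z$ is the first letter of $\iota(u)$ mapped to a barred element and $f(z)=\bar l$.

Let $H$ be the group generated by $1+t_1,\dots,1+t_4$ in $A$, for distinct $t_1,\dots,t_4\in X$. It lies in the finite subalgebra generated by $t_1,\dots,t_4$, so it is finite. Put $M=\widetilde H\times\widetilde Y$, a finite semigroup.

**Lemma 7.** *The identities of $M$ are exactly the pairs in $\equiv$.*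

*Proof.* **Step 1: $M$ satisfies every $u\equiv v$.** Let $f:X^+\to\widetilde Y$. By (10), $f(u)$ depends only on $c(u)$ or on a first barred letter $z$ and $c(u_z)$, hence only on $\iota(u)$; so $f(u)=f(v)$. Now let $f:X^+\to\widetilde H$. By (10), and since $u_z$ and $v_z$ contain no letters mapped to barred elements, it suffices to show that $\gamma(p)=\gamma(q)$ implies $h(p)=h(q)$ for every homomorphism $h:X^*\to H$: take $h$ to agree with $f$ on letters mapped into $H$ and to be $1$ on the others, and apply this to $p=u_z,\,q=v_z$, or to $p=u,\,q=v$ when no letter of $u$ is barred. By (1), every element of $H$ is $\gamma$ of a nonempty word. So we can choose $\varphi\in\operatorname{End}X^+$ with $\gamma(\varphi(x))=h(x)$ for all letters $x$; then $h=\gamma\varphi$ and $h(p)=\hat\varphi(\gamma(p))=\hat\varphi(\gamma(q))=h(q)$.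

**Step 2: $M$ separates every $u\not\equiv v$.** It is enough to separate $u$ and $v$ in $\widetilde H$ or in $\widetilde Y$.

* If, say, $z\in c(u)\setminus c(v)$: map $z\mapsto0\in Y$ and all other letters to $1$. Then $u\mapsto0$, $v\mapsto1$.
* If $c(u)=c(v)$ but $\iota(u)\ne\iota(v)$: choose letters with $y$ before $z$ in $\iota(u)$ and $z$ before $y$ in $\iota(v)$. Map $z\mapsto\bar1$, $y\mapsto0$ and other letters to $1$ in $\widetilde Y$. By (10), $u\mapsto\bar0$ and $v\mapsto\bar1$.
* If $\iota(u)=\iota(v)$ and $\gamma(u_z)\ne\gamma(v_z)$ for some $z$: some monomial $m$ of degree at most $4$ has different coefficients in these two elements. It is not $1$, since both constant terms are $1$, and it does not contain $z$, since $u_z,v_z$ do not. Map the letters of $m$ injectively to elements $1+t_i$, map $z\mapsto\bar1\in\widetilde H$, and map all other letters to $1$. Let $\eta$ be the algebra endomorphism of $A$ sending the letters of $m$ to the corresponding $t_i$ and all other letters to $0$. Then $u\mapsto\overline{\eta(\gamma(u_z))}$ and $v\mapsto\overline{\eta(\gamma(v_z))}$. Under $\eta$ every monomial goes to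 a monomial or to $0$, and only $m$ goes to $\eta(m)$. So the coefficients of $\eta(m)$ differ, and the images differ.
* If $\iota(u)=\iota(v)$ and $\gamma(u)\ne\gamma(v)$: do the same without barred elements. $\square$

**The semigroup $E$.** Take the free semigroup $M^+$ over the *set* $M$ as alphabet, and identify $a_1a_2a_3\cdots a_k$ with $a_1a_2a'_3\cdots a'_{k'}$ $(k,k'\ge3)$ whenever $a_3\cdots a_k=a'_3\cdots a'_{k'}$ in $M$. This is a congruence. Right multiplication is clear. On the left, $c\,a_1a_2a_3\cdots a_k$ has first two letters $c,a_1$, and the remaining product $a_2(a_3\cdots a_k)$ in $M$ does not change. Let $E$ be the quotient. Its elements are the letters, the words of length $2$, and the triples (first letter, second letter, product of the rest). So $E=M\cup M^2\cup M^3$ is finite.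

**Lemma 8.** *The identities of $E$ are exactly the pairs in $\beta$.*

*Proof.* **Step 1: $E$ satisfies $\beta$.** Let $w\equiv w'$, let $x,y\in X$ and let $f:X^+\to E$ be a homomorphism. Lift $f$ to $F:X^+\to M^+$ by choosing a preimage for the image of each letter. Both $F(xyw)$ and $F(xyw')$ start with $F(xy)=a_1a_2k$, where $k$ is a possibly empty word over $M$. The remaining parts are $kF(w)$ and $kF(w')$. Composing $F$ with the evaluation $M^+\to M$ gives a homomorphism $X^+\to M$, and $M$ satisfies $w=w'$; so these remaining parts have equal products in $M$. Hence $f(xyw)=f(xyw')$.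

**Step 2: $E$ separates $(u,v)\notin\beta$.** We map letters of $X$ to letters of the alphabet $M$. If $\min(|u|,3)\ne\min(|v|,3)$, the images lie in different parts $M,M^2,M^3$ of $E$. If $|u|=|v|\le2$, then $u\ne v$ differ in some position, and a map separating the two letters there separates $u,v$. If $|u|,|v|\ge3$ and the first letters or the second letters differ, a map separating those letters does it. Otherwise $u=xyw$, $v=xyw'$ with $w\not\equiv w'$, and by Lemma 7 there is a map $X\to M$ separating $w$ and $w'$; the third components of the images then differ. $\square$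

**Proof of Theorem 2(a).** By Lemma 8 and Proposition 6, applied for all $n\ge5$, $\operatorname{var}E$ is finitely universal. As $(xyz,xyz^{10})\in\beta$, we have $\operatorname{var}E\subseteq\mathcal U$, so its degree is at most $3$. The Rees quotient of $E$ by the ideal $M^3$ (the ideal collapsed to $0$) belongs to $\operatorname{var}E$. It is a nilsemigroup, all products of three elements being $0$, and it has nonzero products of two elements. So the degree is exactly $3$. $\blacksquare$

## 11. Degrees $d\ge3$ and degree one

**Proof of Theorem 2(b).** For $d\ge3$ let $\mathcal U_d=\operatorname{var}\{x_1\cdots x_d=x_1\cdots x_{d-1}x_d^{10}\}$. Multiplying $xyz=xyz^{10}$ on the left by $d-3$ letters gives the defining identity, so $\mathcal U\subseteq\mathcal U_d$. Hence $L(\mathcal U)$ is a sublattice of $L(\mathcal U_d)$, and $\mathcal U_d$ is finitely universal. In a nilsemigroup of $\mathcal U_d$ we get $x_1\cdots x_d=x_1\cdots x_{d-1}x_d^{10^k}$ for all $k$, so $x_1\cdots x_d=0$. Conversely, all semigroups with $x_1\cdots x_d=0$ belong to $\mathcal U_d$, among them the words of length less than $d$ together with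 $0$, where a product of $d-1$ letters is nonzero. So the degree is exactly $d$. $\blacksquare$

**Proof of Theorem 2(c).** Let $\mathcal V$ have degree $1$, that is, all its nilsemigroups are trivial.

**Step 1: $\mathcal V$ is periodic and completely regular.** Let $\langle a\rangle$ be the free monogenic semigroup of $\mathcal V$. If $a\notin\{a^k:k\ge2\}$, then the Rees quotient of $\langle a\rangle$ by the ideal $\{a^k:k\ge2\}$ is the two-element semigroup $\{a,0\}$ with all products $0$. It is a nontrivial nilsemigroup in $\mathcal V$, a contradiction. So $a=a^{m+1}$ for some $m\ge1$, and $\mathcal V$ satisfies $x=x^{m+1}$. Every element $x$ of a semigroup in $\mathcal V$ then lies in the cyclic group $\{x,\dots,x^m\}$ with identity $x^m$; that is, the semigroups of $\mathcal V$ are completely regular (unions of groups).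

**Step 2: $L(\mathcal V)$ is modular.** Completely regular semigroups form a variety when the inverse within the maximal subgroup is taken as a second, unary operation. The lattice of varieties of completely regular semigroups is modular, by F. Pastijn, *The lattice of completely regular semigroup varieties*, J. Austral. Math. Soc. Ser. A 49 (1990), and M. Petrich and N. R. Reilly, *The modularity of the lattice of varieties of completely regular semigroups and related representations*, Glasgow Math. J. 32 (1990). On semigroups with $x=x^{m+1}$ the inverse is the semigroup term $x^{2m-1}$, since $x\cdot x^{2m-1}=x^{2m}=x^{m-1}x^{m+1}=x^m$ (for $m=1$ read $x^2=x$). So for subclasses of $\mathcal V$ being a variety means the same with or without the unary operation, and $L(\mathcal V)$ is a sublattice of that modular lattice.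

**Step 3: partition lattices are not modular.** In the partition lattice of $\{1,2,3,4\}$ put $a=12|3|4$, $c=12|34$, $b=13|24$. Then $a<c$, and $b\wedge c$ is the least partition, so $a\vee(b\wedge c)=a$. On the other hand $a\vee b$ is the greatest partition, so $(a\vee b)\wedge c=c\ne a$. Modularity is a self-dual property and passes to sublattices. So $L(\mathcal V)$ contains no dual copy of this lattice, and $\mathcal V$ is not finitely universal. $\blacksquare$
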